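# The order of the attaching map of the top cell of $Q_n(H)$

## 1. The orders of the classes $\omega_{n-1}(H)$

Let $H$ be the quaternions, $Sp(n)$ the symplectic group, $S^{4n-1}$ the unit sphere of $H^n$, and $Q_n=Q_n(H)$ the quasi-quaternionic projective space of James, with its reflection map $j_n:Q_n\to Sp(n)$ (both are recalled in Section 2; $Q_1=S^3$). The principal $Sp(n-1)$-bundle $Sp(n)\to S^{4n-1}$ has a characteristic map $T_n':S^{4n-2}\to Sp(n-1)$ in normal form. It is well known that $T_n'=j_{n-1}\circ T_n$ for a map $T_n:S^{4n-2}\to Q_{n-1}$, and that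
$$Q_n=Q_{n-1}\cup_{T_n}e^{4n-1}.$$
Let $\omega_{n-1}=\omega_{n-1}(H)\in\pi_{4n-2}(Q_{n-1})$ be the class of $T_n$. Write $o(\alpha)$ for the order of a homotopy class and $E$ for suspension; $E^\infty\alpha$ is the stable class of $\alpha$.

**Theorem 1.** For $n\ge2$ put $c_n=(2n-1)!$ if $n$ is odd and $c_n=2\,(2n-1)!$ if $n$ is even. Then for all $n\ge 2$:

(a) $o(\omega_{n-1}(H))=c_n$. In particular $o(\omega_{n-1}(H))=(2n-1)!$ for every odd $n\ge3$.

(b) $o(E^k\omega_{n-1}(H))=c_n$ for all $0\le k\le\infty$.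

(c) $j_{n*}:\pi_{4n-1}(Q_n)\to\pi_{4n-1}(Sp(n))\cong\mathbb Z$ is onto.

The last sentence of (a) was posed as a conjecture; the theorem says that it is true, and it also settles even $n$. Part (a) answers a plain question: how many times must one add the attaching map of the top cell of $Q_n$ to itself before it becomes null-homotopic? Part (b) says that the answer does not change when one is allowed to suspend. Part (c) says that every element of the first infinite cyclic group $\pi_{4n-1}(Sp(n))$ that $Q_n$ could hope to reach is carried by the subspace of reflections.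

For $n=2$ the class $\omega_1$ lies in $\pi_6(S^3)\cong\mathbb Z/12$, and $c_2=2\cdot3!=12$: so $\omega_1$ is a generator. For $n=3$ it is known that $\pi_{10}(Q_2)\cong\mathbb Z_{5!}\oplus\mathbb Z_2$ and $o(\omega_2)=5!$, which agrees with $c_3=5!$.

Here is the shape of the proof. The order of $\omega_{n-1}$ is the smallest positive degree of a map $S^{4n-1}\to Q_n$ (Section 3). K-theory shows that every degree is divisible by $c_n$ (Section 5). An explicit map $\gamma$ from a suspension of $CP^\infty$ produces the degree $2(2n-1)!$ for every $n$ (Section 4). This settles even $n$, and for odd $n$ leaves a factor $2$; the rest of the lecture removes it.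

## 2. Reflections, cells, and the evaluation $Q_n\to S^{4n-1}$

We regard $H^n$ as a right $H$-space with $\langle v,x\rangle=\sum\bar v_ix_i$.

**Definition.** $Q_n$ is the quotient of $S^{4n-1}\times S^3$ by $(v,q)\sim(v\lambda,\lambda^{-1}q\lambda)$ for $\lambda\in S^3$ and by $(v,1)\sim *$. The map $j_n:Q_n\to Sp(n)$ sends $[v,q]$ to $x\mapsto x+v(q-1)\langle v,x\rangle$.

The map is well defined: $v\lambda(\lambda^{-1}q\lambda-1)\langle v\lambda,x\rangle=v(q-1)\lambda\bar\lambda\langle v,x\rangle=v(q-1)\langle v,x\rangle$. It multiplies the line $vH$ by $q$ in the coordinate given by $v$, and fixes the orthogonal complement.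

*Example.* For $n=1$ take $\lambda=v^{-1}$: $[v,q]=[1,vqv^{-1}]$. Hence $Q_1=S^3$ via $[1,q]\leftrightarrow q$, with $*=1$, and $j_1$ is the identity of $S^3=Sp(1)$.

We include $Q_{n-1}\subset Q_n$ as the points whose last coordinate $v_n$ is $0$, and put $Q=\bigcup_nQ_n$. A point of $Q_n\setminus Q_{n-1}$ has a unique representative with $v_n>0$ real, so it is given by a point $v'$ of the open unit ball of $H^{n-1}$ and some $q\in S^3\setminus\{1\}$. The characteristic map is $D^{4n-4}\times D^3\to Q_n$, $(v',p)\mapsto[(v',\sqrt{1-|v'|^2}),q(p)]$ with $q:D^3\to D^3/\partial D^3=S^3$, $q(\partial D^3)=1$. So $Q$ has, besides $*$, exactly one cell in each dimension $4i-1$, $i\ge1$. In particular $H_{4n-1}(Q_n)=H_{4n-1}(Q)=\mathbb Z$.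

**Lemma 2.** Let $e_n$ be the last basis vector. The map $Q_n\to S^{4n-1}$, $[v,q]\mapsto j_n[v,q](e_n)=e_n+v(q-1)\bar v_n$, sends $Q_{n-1}$ to $e_n$ and induces a homeomorphism $Q_n/Q_{n-1}\cong S^{4n-1}$.

*Proof.* The first claim is clear. Let $y\in S^{4n-1}$, $y\ne e_n$; then $y_n\neq1$. We want $v$ with $|v|=1$, $v_n=r>0$, and $q$ with $y-e_n=v(q-1)r$. Then $v\in(y-e_n)H$, so $v=(y-e_n)(y_n-1)^{-1}r$ with $r>0$ fixed by $|v|=1$; the last coordinate of the equation forces $q-1=(y_n-1)r^{-2}$, and then $v(q-1)r=y-e_n$ indeed. Finally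
$$|e_n+v(q-1)r|^2=1+2r^2\operatorname{Re}(q-1)+r^2|q-1|^2=1+r^2(|q|^2-1),$$
so $|y|=1$ gives $|q|=1$. Thus we have a continuous bijection of compact Hausdorff spaces. $\square$

## 3. The order is a minimal degree

For $\alpha\in\pi_{4n-1}(Q)=\pi_{4n-1}(Q_n)$ (the next cell of $Q$ has dimension $4n+3$), or for a stable class $\alpha$, let $\deg\alpha\in H_{4n-1}(Q)=\mathbb Z$ be its Hurewicz image.

**Lemma 3.** Let $n\ge2$. For an integer $k$, $k\,\omega_{n-1}=0$ if and only if some $\alpha\in\pi_{4n-1}(Q)$ has degree $k$. The same holds for the stable class of $\omega_{n-1}$ and stable $\alpha\in\pi^s_{4n-1}(Q)$.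

*Proof.* The pair $(Q_n,Q_{n-1})$ is $(4n-2)$-connected and $Q_{n-1}$ is $1$-connected. By the relative Hurewicz theorem $\pi_{4n-1}(Q_n,Q_{n-1})\cong H_{4n-1}(Q_n,Q_{n-1})=\mathbb Z$, generated by the characteristic map of the top cell, whose boundary is $\omega_{n-1}$ (up to sign, which is irrelevant). In the exact sequence
$$\pi_{4n-1}(Q_n)\to\pi_{4n-1}(Q_n,Q_{n-1})=\mathbb Z\xrightarrow{\ \partial\ }\pi_{4n-2}(Q_{n-1})$$
the first map is the degree, because $H_{4n-1}(Q_n)\cong H_{4n-1}(Q_n,Q_{n-1})$. Exactness is the claim. Stably, use the exact sequence $\pi^s_{4n-1}(Q_n)\to\pi^s_{4n-1}(S^{4n-1})\to\pi^s_{4n-2}(Q_{n-1})$ of the cofibration $Q_{n-1}\to Q_n\to S^{4n-1}$ and $\pi^s_{4n-1}(Q_n)=\pi^s_{4n-1}(Q)$. $\square$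

So the degrees of maps $S^{4n-1}\to Q_n$ form the subgroup $o(\omega_{n-1})\,\mathbb Z$ of $\mathbb Z$ (zero if the order is infinite). We must find its generator.

## 4. A map $\gamma:\Sigma CP^\infty\to Q$ of degree two

Let $CP=CP^\infty=S(H^\infty)/S^1$, with $S^1\subset\mathbb C\subset H$ acting by right multiplication, and let $L$ be the tautological bundle, $L_{[v]}=v\mathbb C$. Let $x=c_1(L)\in H^2(CP)$, and let $\beta_i\in H_{2i}(CP)$ be dual to $x^i$. Let
$$SCP=CP\times[0,2\pi]\,/\,(CP\times0\to N,\ CP\times2\pi\to S)$$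
be the unreduced suspension, based at $N$; it is homotopy equivalent to $\Sigma CP$. Write $\sigma\beta_i\in H_{2i+1}(SCP)$ for the suspended classes. For $\varphi\in\pi_{2m+1}(SCP)$ let $\deg\varphi$ be the coefficient of $\sigma\beta_m$ in its Hurewicz image.

**Definition.** $\gamma:SCP\to Q$, $\gamma[[v],t]=[v,e^{it}]$.

It is well defined, since $\lambda^{-1}e^{it}\lambda=e^{it}$ for $\lambda\in S^1$, and $\gamma(N)=\gamma(S)=*$.

*Example.* On $CP^1=S^3/S^1=S^2$, identified with the unit imaginary quaternions via $gS^1\mapsto u=gig^{-1}$, the map $\gamma:SCP^1\to Q_1=S^3$ is $(u,t)\mapsto ge^{it}g^{-1}=\cos t+u\sin t$. A point $\ne\pm1$ has the two preimages $(u,t)$ and $(-u,2\pi-t)$.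

**Lemma 4.** $\gamma_*$ sends $\sigma\beta_{2n-1}$ to $\pm2$ times a generator of $H_{4n-1}(Q)$. Hence $\deg\gamma_*\varphi=\pm2\deg\varphi$ for $\varphi\in\pi_{4n-1}(SCP)$.

*Proof.* Consider $G:CP^{2n-1}\times S^1\to B=S^{4n-1}\times_{S^3}S^3$, $([v],z)\mapsto[v,z]$, a map of closed oriented $(4n-1)$-manifolds over $HP^{n-1}$. Writing $CP^{2n-1}=S^{4n-1}\times_{S^3}(S^3/S^1)$, we see that $G$ is $(gS^1,z)\mapsto gzg^{-1}$ on fibres, which by the example is $(u,t)\mapsto\cos t+u\sin t$. This is a local diffeomorphism where $z\ne\pm1$, and a point $[v,q]$ with $q\neq\pm1$ has exactly two preimages. They are interchanged by $([v],z)\mapsto([vj],\bar z)$: indeed $[vj,\bar z]=[v,j\bar zj^{-1}]=[v,z]$. This involution has degree $(-1)^{2n-1}\cdot(-1)=+1$, because $[v]\mapsto[vj]$ sends $x$ to $-x$. So the two local degrees agree, and $G$ has degree $\pm2$.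

It remains to pass to quotients. $Q_n$ is $B$ with the section $q=1$, a copy of $HP^{n-1}$, collapsed; since $\dim HP^{n-1}=4n-4$, $H_{4n-1}(B)\cong H_{4n-1}(Q_n)$. On the other side, $(CP^{2n-1}\times S^1)/(CP^{2n-1}\times1)=SCP^{2n-1}/\{N,S\}$. Identifying $N$ with $S$ does not change $H_k$ for $k\ge2$, and collapsing $CP^{2n-1}\times1$ gives an isomorphism on $H_{4n-1}$. So the fundamental class corresponds to $\pm\sigma\beta_{2n-1}$. $\square$

**Lemma 5.** For every $m\ge1$ there is $f_m\in\pi_{2m+1}(SCP)$ with $\deg f_m=m!$. Hence $\pi_{4n-1}(Q)$ contains a class of degree $\pm2(2n-1)!$, and $o(\omega_{n-1})$ divides $2(2n-1)!$ for $n\ge2$.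

*Proof.* The map $(CP^1)^m\to CP$ classifying the external tensor product of the tautological bundles sends $x$ to $x_1+\dots+x_m$, hence $x^m$ to $m!\,x_1\cdots x_m$. So it has degree $m!$ on $H_{2m}$. After one suspension the top cell of $(S^2)^m$ splits off: there is a map $S^{2m+1}\to\Sigma(S^2)^m$ of degree $1$ on $H_{2m+1}$. Compose to get $f_m$, take $m=2n-1$, and use Lemmas 4 and 3. $\square$

## 5. The symplectic K-theory bound

Recall from Bott periodicity that $\pi_{4n-1}(Sp)=\mathbb Z\to\pi_{4n-1}(U)=\mathbb Z$ is injective, with image $\mathbb Z$ for $n$ odd and $2\mathbb Z$ for $n$ even. Equivalently, this is the image of $KSp^{-1}(S^{4n-1})=\widetilde{KO}(S^{4n+4})\to K^{-1}(S^{4n-1})$. Recall also that the Chern character of a generator of $K^{-1}(S^{4n-1})$ is $\pm$ a generator of integral cohomology.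

**Lemma 6.** For every stable (a fortiori every unstable) $\alpha\in\pi^s_{4n-1}(Q)$, the integer $\deg\alpha$ is divisible by $c_n$. For unstable $\alpha$, the image of $j_{n*}\alpha$ in $\pi_{4n-1}(U)=\mathbb Z$ is $\pm\deg\alpha/(2n-1)!$.

*Proof.* Let $\kappa\in KSp^{-1}(Q_n)$ be the class of $Q_n\to Sp(n)\subset Sp$, and $\kappa^{\mathbb C}\in K^{-1}(Q_n)$ its complexification.

**Step 1: pull $\kappa^{\mathbb C}$ back along $\gamma$, where it can be read off.** Put $z=e^{it}$. The operator $j_n\gamma[[v],t]$ sends $v$ to $vz$, so it has eigenvalue $z$ on $L=v\mathbb C$. It sends $vj$ to $vzj=vj\bar z$, so it has eigenvalue $\bar z$ on $vj\mathbb C$, and $vj\mathbb C\cong\bar L$ because $w\mapsto wj$ is conjugate linear. On the complement it is the identity. Now, for a line subbundle $L$ of a trivial bundle over a compact $X$, the automorphism over $X\times S^1$ that is $z$ on $L$ and $1$ on $L^\perp$ represents $\pm b\cdot[L]$, where $b$ is the Bott generator: it is the external product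 of $[L]$ with the generator $z$ of $K^{-1}(S^1)$. Replacing $z$ by $\bar z$ changes the sign, and products of commuting automorphisms give sums. Hence on $SCP^{2n-1}$
$$\gamma^*\kappa^{\mathbb C}=\pm b(L-\bar L),\qquad \gamma^*ch(\kappa^{\mathbb C})=\pm\sigma(e^x-e^{-x}).\tag{1}$$

**Step 2: compute the top component of the Chern character.** In degree $4n-1$, (1) gives $\pm\frac{2}{(2n-1)!}\sigma x^{2n-1}$. If $u$ generates $H^{4n-1}(Q_n)$, then $\gamma^*u=\pm2\sigma x^{2n-1}$ by Lemma 4. Hence
$$ch_{4n-1}(\kappa^{\mathbb C})=\pm\frac{u}{(2n-1)!}.\tag{2}$$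

**Step 3: pull back to the sphere.** The class $\alpha$ lies in $\pi^s_{4n-1}(Q_n)$. By (2), $\alpha^*\kappa^{\mathbb C}\in K^{-1}(S^{4n-1})=\mathbb Z$ is the integer $\pm\deg\alpha/(2n-1)!$. Since $\kappa^{\mathbb C}$ comes from $KSp^{-1}$, this integer is even when $n$ is even. So $c_n\mid\deg\alpha$. For unstable $\alpha$, $\alpha^*\kappa^{\mathbb C}$ is the image of $j_{n*}\alpha$. $\square$

**Consequence for even $n$.** By Lemmas 3, 5 and 6, $o(\omega_{n-1})=2(2n-1)!=c_n$ for every even $n\ge2$. For $n=2$: complex K-theory alone gives only $6\mid o(\omega_1)$; the symplectic structure gives $12\mid o(\omega_1)$; and $\gamma_*f_3$ has degree $\pm12$. So $\omega_1$ generates $\pi_6(S^3)=\mathbb Z/12$. We use this in Section 8.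

## 6. Odd $n$: why classes from $\Sigma CP^\infty$ miss by a factor of two

Let $n$ be odd and $m=2n-1$. The bound is $m!$, and we have a class of degree $2\,m!$. The first thing to try is a better class than $f_m$ in $\pi_{2m+1}(SCP)$. This cannot work: for any $\varphi\in\pi_{2m+1}(SCP)$, the integer $\varphi^*(b(L-1))\in K^{-1}(S^{2m+1})=\mathbb Z$ is $\pm\deg\varphi/m!$, since $ch(L-1)$ has the component $x^m/m!$. So $m!\mid\deg\varphi$, and every class $\gamma_*\varphi$ has degree divisible by $2\,m!$. We have to leave the image of $\gamma_*$, and the natural way is to divide a class in this image by $2$.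

**Definition.** For $m\ge1$, $S(m)$ is the statement: there are $\varphi\in\pi_{2m+1}(SCP)$ and $g\in\pi_{2m+1}(Q)$ with $\deg\varphi=m!\cdot\text{odd}$ and $2g=\gamma_*\varphi$.

*Example.* $S(1)$ holds: $\varphi=f_1$ has degree $1$, $\pi_3(Q)=\mathbb Z$ via the degree, and $\gamma_*f_1$ has degree $\pm2$.

**Lemma 7.** Let $n\ge3$ be odd and $m=2n-1$. If $S(m)$ holds, then $o(\omega_{n-1})=(2n-1)!$.

*Proof.* From $2\deg g=\deg\gamma_*\varphi=\pm2\deg\varphi$ we get $\deg g=m!\cdot\text{odd}$. Degrees form a group, which also contains $2\,m!$ (Lemma 5), and $\gcd(\text{odd}\cdot m!,2\,m!)=m!$. So $m!$ is a degree, and by Lemma 6 it divides all degrees. Use Lemma 3. $\square$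

As $n$ runs through the odd integers $\ge3$, $m=2n-1$ runs through the integers $m\ge5$ with $m\equiv1\pmod4$. We shall prove $S(5)$ and the implication $S(m)\Rightarrow S(m+4)$ for $m\ge5$.

Two remarks show what such an induction must respect. First, $S(m)$ is false for $m\equiv3\pmod4$: then $m=2n-1$ with $n$ even, $g$ would have degree $(2n-1)!\cdot\text{odd}$, and Lemma 6 forbids this. So no argument can lead from $S(m)$ to $S(m+2)$; the step has to be $4$. Second, although $S(1)$ is trivially true, our induction step will need a stable range that fails for $m=1$. This is why $S(5)$ needs a proof of its own.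

## 7. Tensor product actions and the operators $D$

The classes $f_m$ come from tensor products of line bundles. To combine this with division by $2$ in $\pi_*(Q)$, we need a tensor product that acts on $Q$ as well. Tensoring with complex lines does not act on $Q$, but tensoring with real lines does.

Fix an isometric $H$-isomorphism $\mathbb R^\infty\otimes_{\mathbb R}H^\infty\cong H^\infty$ coming from a bijection of bases. As right complex spaces, $\mathbb C^\infty\otimes_{\mathbb C}H^\infty=\mathbb R^\infty\otimes_{\mathbb R}H^\infty$.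

**Definition.** Put
$$\mu:RP^\infty\times Q\to Q,\quad([a],[v,q])\mapsto[a\otimes v,q];\qquad A:CP^\infty\times SCP\to SCP,\quad([b],[[v],t])\mapsto[[b\otimes v],t].$$

The map $\mu$ is well defined: $a\otimes v\lambda=(a\otimes v)\lambda$, and $[(a\otimes v)(-1),q]=[a\otimes v,q]$ because $-1$ is central. The map $A$ is well defined: for $c\in S^1$, $bc\otimes v=b\otimes vc=(b\otimes v)c$. (The middle term shows why there is no complex version of $\mu$: $[(a\otimes v)c,q]=[a\otimes v,cqc^{-1}]$ differs from $[a\otimes v,q]$ in general.) Basepoints are preserved. We only use finite complexes $K\subset RP^\infty,CP^\infty$ and compact subsets of $Q$ and $SCP$, so continuity is clear.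

Let $\pi:RP^\infty\to CP^\infty=S(\mathbb C^\infty)/S^1$ be complexification. Then strictly
$$\mu(a,\gamma(y))=\gamma(A(\pi a,y)).\tag{3}$$

The basepoint $a_0$ acts trivially up to homotopy. If $\alpha$ is a map of a sphere to $Q$, its image lies in some $Q_k$; the maps $v\mapsto a_0\otimes v$ and $v\mapsto v$ are isometric $H$-linear maps $H^k\to H^l$ for some $l>k$, that is, points of the path connected space $Sp(l)/Sp(l-k)$; and a path $g_\tau$ between them gives the based homotopy $[v,q]\mapsto[g_\tau v,q]$. For $A$ the same argument works with unitary groups.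

Now let $X=Q$ or $SCP$, let $K$ be a finite based complex in $RP^\infty$ or $CP^\infty$ respectively, and let $\alpha\in\pi_d(X)$, $d\ge2$. The map $(k,s)\mapsto k\cdot\alpha(s)$ gives $\tilde\alpha\in[K_+\wedge S^d,X]$, which restricts to $\alpha$ on $\{k_0\}_+\wedge S^d=S^d$. The cofibration $S^d\to K_+\wedge S^d\to K\wedge S^d$ has the left inverse $pr:K_+\wedge S^d\to S^d$ of its first map. So restriction to $S^d$ is split onto in all degrees, and the Puppe sequence gives a split exact sequence of abelian groups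
$$0\to[K\wedge S^d,X]\to[K_+\wedge S^d,X]\to\pi_d(X)\to0.\tag{4}$$

**Definition.** $D(\alpha)\in[\Sigma^dK,X]$ is the element with image $\tilde\alpha-\alpha\circ pr$ in (4). We write $D_{RP}$ and $D_{CP}$ in the two cases.

It is compatible with inclusions of subcomplexes $K$.

**Lemma 8.**

(D1) $D$ is a homomorphism in $\alpha$.

(D2) $D_{RP}(\gamma_*\varphi)=\gamma_*D_{CP}(\varphi)\circ\Sigma^d\pi$ for $\varphi\in\pi_d(SCP)$.

(D3) For $\varphi\in\pi_{2m+1}(SCP)$ and $i\ge1$, $D_{CP}(\varphi)$ sends $\sigma^{2m+1}\beta_i$ to $\pm\deg\varphi\binom{m+i}{i}\,\sigma\beta_{m+i}$.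

*Proof.* (D1) Addition is by pinching $S^d$, both in $\pi_d(X)$ and in $[K_+\wedge S^d,X]$, so $\widetilde{\alpha+\alpha'}=\tilde\alpha+\tilde\alpha'$.

(D2) By (3), $\widetilde{\gamma\varphi}=\gamma\tilde\varphi(\pi_+\wedge1)$. Also $\gamma\varphi\circ pr=\gamma(\varphi\circ pr)(\pi_+\wedge 1)$. Subtract, and use that composition with $\gamma$ and with the suspended map $\pi_+\wedge1$ is additive and that the first map in (4) is injective.

(D3) The map $\tilde\varphi$ comes from $K\times S^{2m+1}\xrightarrow{1\times\varphi}K\times SCP\xrightarrow{A}SCP$. The map $A$ is $\tau\times1$ on $CP\times CP\times[0,2\pi]$ before the ends are collapsed, where $\tau([b],[v])=[b\otimes v]$ classifies the tensor product: $(b\otimes v)\mathbb C\cong b\mathbb C\otimes v\mathbb C$. Since $\tau^*x=x\otimes1+1\otimes x$, $\tau_*(\beta_i\otimes\beta_m)=\binom{m+i}{i}\beta_{m+i}$. So $\tilde\varphi$ sends $\beta_i\otimes[S^{2m+1}]$ to $\pm\deg\varphi\binom{m+i}{i}\sigma\beta_{m+i}$. The map $\varphi\circ pr$ sends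 it to $0$ for $i\ge1$. $\square$

*Example.* On $K=CP^1$, $D_{CP}(f_m)\in\pi_{2m+3}(SCP)$ has degree $\pm(m+1)\,m!=\pm(m+1)!$. So $D_{CP}$ on $CP^1$ turns a class like $f_m$ into a class like $f_{m+1}$.

**Replacing $\pi$.** We want small targets for $\pi$. Based maps $RP^k\to CP^\infty$, $k\ge2$, are classified by $H^2(RP^k;\mathbb Z)=\mathbb Z/2$. The bundle $\pi^*L$ is the complexification of the real tautological bundle $\xi$, and $w_2(\xi\oplus\xi)=w_1(\xi)^2\ne0$; so $\pi|_{RP^k}$ is the nonzero class. The map $RP^8\subset S^9/\pm\to S^9/S^1=CP^4$ also pulls $L$ back to $\xi\otimes\mathbb C$. The pinch map $\rho:RP^2\to RP^2/RP^1=S^2=CP^1$ is nonzero on $H^2(\ ;\mathbb Z)$ too. So in (D2) we may, for $K=RP^8$, take $\pi$ to be this map $RP^8\to CP^4$, and for $K=RP^2$ replace $\pi$ by $\rho$.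

## 8. The case $m=5$

The plan is to find a class that is divisible by $4$ one step lower, and to lose one factor of two by means of $RP^2$.

**Proposition 9.** $\gamma_*f_4=4\chi$ for some $\chi\in\pi_9(Q)$.

*Proof.*

**Step 1: find a generator of $\pi_9(Q)$.** We have $\pi_9(Q)=\pi_9(Q_2)$. The composite $Q_2\to Sp(2)\to S^7$ of $j_2$ with evaluation at $e_2$ is an isomorphism on $H_7$ by Lemma 2, and so is $Sp(2)\to S^7$ (fibre $S^3$); also $Q_1=Sp(1)\to Sp(2)$ is an isomorphism on $H_3$. As $H_*(Sp(2))$ is $\mathbb Z$ in degrees $0,3,7,10$, the relative homology of $(Sp(2),Q_2)$ is $\mathbb Z$ in degree $10$ only (replace $j_2$ by an inclusion if desired). Thus the pair is $9$-connected and $\pi_{10}(Sp(2),Q_2)=\mathbb Z$. Let $w\in\pi_9(Q_2)$ be the boundary of a generator; it is the attaching map in $Sp(2)=Q_2\cup_we^{10}$.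

We claim $\pi_9(Sp(2))=0$ (Mimura–Toda 1964). Consider
$$\pi_{10}(S^7)\xrightarrow{\partial}\pi_9(S^3)\to\pi_9(Sp(2))\to\pi_9(S^7)\xrightarrow{\partial}\pi_8(S^3).$$
By Lemma 2, comparing $(Q_2,Q_1)$ with $(Sp(2),Sp(1))$, $\partial$ sends the class of $1_{S^7}$ to $\pm\omega_1$; hence $\partial(\Sigma\theta)=\pm\omega_1\circ\theta$. By Section 5, $\omega_1$ generates $\pi_6(S^3)=\mathbb Z/12$, so it is the sum of an odd multiple of $\nu'$, which generates the $2$-primary part $\mathbb Z/4$, and $\pm\alpha_1(3)$, which generates the $3$-primary part. We use Toda's tables.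

- $\pi_9(S^7)=\mathbb Z/2\{\eta_7\eta_8\}$ and $\pi_8(S^3)=\mathbb Z/2\{\nu'\eta_6\eta_7\}$. Now $\omega_1\eta_6\eta_7=\nu'\eta_6\eta_7$: the $3$-primary part contributes an element killed by $2$ and by $3$. So the right-hand $\partial$ is injective.
- $\pi_9(S^3)=\mathbb Z/3\{\alpha_1(3)\alpha_1(6)\}$, and $\partial(\alpha_1(7))=\pm\omega_1\alpha_1(6)=\pm\alpha_1(3)\alpha_1(6)$, since the $2$-primary part contributes an element killed by $4$ in $\mathbb Z/3$. So the left-hand $\partial$ is onto.

Hence $\pi_9(Sp(2))=0$, and $\pi_9(Q_2)$ is generated by $w$. Write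
$$\gamma_*f_4=t\,w .\tag{5}$$
We must show that $4\mid t$.

**Step 2: detect $w$ in loop homology.** By Adams–Hilton, $H_*(\Omega Q)$ is the homology of a free differential algebra with one generator $z_{2i-1}$ of degree $4i-2$ for each cell. All degrees are even, so the differential vanishes and $H_*(\Omega Q)=T(z_1,z_3,z_5,\dots)$, with $z_{2i-1}$ suspending to a generator of $H_{4i-1}(Q)$. Likewise $H_*(\Omega Q_2)=T(z_1,z_3)$. Here $|z_1|=2$, $|z_3|=6$, and both algebras have $H_8=\mathbb Z\{z_1^4,z_1z_3,z_3z_1\}$. Let $h:\pi_9(Q)=\pi_8(\Omega Q)\to H_8(\Omega Q)$ be the Hurewicz map.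

The pair $(\Omega Sp(2),\Omega Q_2)$ is $8$-connected and $\Omega Q_2$ is $1$-connected. By relative Hurewicz $H_9(\Omega Sp(2),\Omega Q_2)=\mathbb Z$, and its boundary is generated by $h(w)$. So the kernel of $H_8(\Omega Q_2)\to H_8(\Omega Sp(2))$ is $\mathbb Z\,h(w)$. The ring $H_*(\Omega Sp(2))=H_*(\Omega^2BSp(2))$ is commutative, so $[z_1,z_3]=z_1z_3-z_3z_1$ lies in this kernel. It is nonzero and not divisible by any integer other than $\pm1$. Therefore
$$h(w)=\pm[z_1,z_3].\tag{6}$$

**Step 3: name the images of the $\beta_i$ and find relations among them.** Fix $[v_0]\in CP$, and let $\iota:CP\to\Omega SCP$ send $[v]$ to the path through $[v]$ from $N$ to $S$ followed by the reversed path through $[v_0]$. By Bott–Samelson $H_*(\Omega SCP)=T(\beta_1,\beta_2,\dots)$ with $\beta_i=\iota_*\beta_i$ and $\Delta\beta_n=\sum_{i=0}^n\beta_i\otimes\beta_{n-i}$, $\beta_0=1$. Put $a_i=(\Omega\gamma)_*\beta_i$, $a_0=1$.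

Let $\delta:CP\to\Omega Q$ be $\delta([v])(t)=[v,e^{it}]$. Then $\Omega\gamma\circ\iota=\delta(\cdot)\,\delta([v_0])^{-1}$, and $\Omega Q$ is connected, so $a_i=\delta_*\beta_i$. Let $\tau[v]=[vj]$. As $\tau^*L\cong\bar L$, $\tau_*\beta_i=(-1)^i\beta_i$. As $[vj,z]=[v,jzj^{-1}]=[v,\bar z]$ for $z\in S^1$, the loop $\delta(\tau y)$ is the reverse of $\delta(y)$. So $y\mapsto\delta(y)\,\delta(\tau y)$ is null-homotopic, and applying it to $\beta_n$ gives
$$\sum_{i+k=n}(-1)^ka_ia_k=0\quad(n\ge1).$$
For $n=2$ and $n=4$ this says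
$$2a_2=a_1^2,\qquad 2a_4=a_3a_1+a_1a_3-a_2^2.\tag{7}$$
Homology suspension kills products and sends $a_i$ to $\gamma_*\sigma\beta_i$ up to sign. By Lemma 4, $a_1=\pm2z_1$ and $a_3=\pm2z_3+\lambda z_1^3$ for some integer $\lambda$. By (7), $a_2=2z_1^2$.

*A warm-up.* Choose the sign so that $h(f_2)=2\beta_2+u\beta_1^2$. It is primitive, and the coefficient of $\beta_1\otimes\beta_1$ in its coproduct is $2+2u$. So $u=-1$, and $h(\gamma_*f_2)=2a_2-a_1^2=0$. This is as it must be, since $\pi_5(Q)=\pi_5(S^3)=\mathbb Z/2$.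

**Step 4: compute $h(\gamma_*f_4)$.** The class $h(f_4)$ is primitive of degree $8$, and homology suspension shows that its $\beta_4$-coefficient is $\pm24$. After changing the sign of $f_4$,
$$h(f_4)=24\beta_4+u\,\beta_1\beta_3+u'\beta_3\beta_1+(\text{a combination of words in }\beta_1,\beta_2).$$
Look at the coefficient of $\beta_1\otimes\beta_3$ in the reduced coproduct. It is $1$ for $\beta_4$. It is $1$ for $\beta_1\beta_3$, from $(\beta_1\otimes1)(1\otimes\beta_3)$, and $1$ for $\beta_3\beta_1$, from $(1\otimes\beta_3)(\beta_1\otimes1)$. It is $0$ for words in $\beta_1,\beta_2$, whose coproducts contain no $\beta_3$. Hence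
$$24+u+u'=0.$$
Words in $a_1,a_2$ of degree $8$ are multiples of $z_1^4$. So modulo $\mathbb Zz_1^4$, using (7),
$$h(\gamma_*f_4)\equiv12(a_3a_1+a_1a_3)+u\,a_1a_3+u'a_3a_1=(12+u)(a_1a_3-a_3a_1)=\pm4(12+u)[z_1,z_3],$$
because $12+u'=-(12+u)$ and $z_1^3$ commutes with $z_1$. By (5) and (6), $h(\gamma_*f_4)=\pm t[z_1,z_3]$. Hence $t=\pm4(12+u)$. $\square$

We also need the mod $2$ Moore spectrum $M=S^0\cup_2e^1$, with inclusion $i:S^0\to M$ and pinch $p:M\to S^1$.

**Lemma 10.** Stably, $2\cdot1_M=\varepsilon\,i\eta p$ with $\varepsilon\in\{0,1\}$; hence $4\cdot1_M=0$.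

*Proof.* Since $2\cdot1_M\circ i=2i=0$, we have $2\cdot1_M=y'p$ with $y'\in\pi_1(M)$. In the exact sequence $\pi_1(S^0)\xrightarrow{i}\pi_1(M)\xrightarrow{p}\pi_1(S^1)\xrightarrow{2}\pi_1(S^1)$ the last map is injective. So $y'=\varepsilon\,i\eta$. Then $4\cdot1_M=2\varepsilon\,i\eta p=0$ because $2\eta=0$. $\square$

(The value is $\varepsilon=1$, but we do not need it.)

**Proposition 11.** $S(5)$ holds.

*Proof.* Put $\varphi_5=D_{CP}(f_4)|_{\Sigma^9CP^1}\in\pi_{11}(SCP)$. By (D3), $\deg\varphi_5=\pm5\cdot4!=\pm5!$. By (D2) with $\rho$ in place of $\pi$, then Proposition 9 and (D1),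
$$\gamma_*\varphi_5\circ\Sigma^9\rho=D_{RP}(4\chi)|_{\Sigma^9RP^2}=D_{RP}(\chi)|_{\Sigma^9RP^2}\circ(4\cdot1_{\Sigma^9RP^2})=0.$$
Here $4\cdot1_{\Sigma^9RP^2}=0$ by Lemma 10: $\Sigma^9RP^2$ is a Moore space of dimension $11$ which is $9$-connected, so its self-maps are in the stable range. The cofibration $\Sigma^9RP^2\xrightarrow{\Sigma^9\rho}S^{11}\xrightarrow{\pm2}S^{11}$ now shows that $\gamma_*\varphi_5=2g$ for some $g\in\pi_{11}(Q)$. $\square$

The argument worked because $\pi_9(Q)$ is small enough to be computed. For larger $m$ we use $g$ itself, instead of computing in $\pi_{2m+1}(Q)$.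

## 9. From $S(m)$ to $S(m+4)$

Suppose $2g=\gamma_*\varphi$ in $\pi_d(Q)$, $d=2m+1$. Apply $D_{RP}$ on $RP^8$. By (D1) and (D2),
$$2D_{RP}(g)=\gamma_*D_{CP}(\varphi)\circ\Sigma^d\pi\quad\text{in }[\Sigma^dRP^8,Q].\tag{8}$$
So the pair $(D_{RP}(g),\gamma_*D_{CP}(\varphi))$ is a map out of $\Sigma^dRP^8\vee\Sigma^dCP^4$ that vanishes on a universal relation, which does not mention $Q$ any more. We look for a homotopy class in the universal example that encodes "half of something from $CP^4$". Stably, let $C$ be the cofibre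
$$\Sigma^\infty RP^8\xrightarrow{\ f=(2,-\pi)\ }\Sigma^\infty RP^8\vee\Sigma^\infty CP^4\xrightarrow{\ (i_1,i_2)\ }C .\tag{9}$$
For $\zeta\in\pi_8^s(CP^4)$ let $\deg\zeta$ be the coefficient of $\beta_4$ in its Hurewicz image.

**Proposition 12.** There are $\xi\in\pi_8^s(C)$ and $\zeta\in\pi_8^s(CP^4)$ with $2\xi=i_2\zeta$ and $\deg\zeta=24\cdot\text{odd}$.

The cone in (9) is essential. With $\ell=[L]-1$ and $ch(\ell)=e^x-1$, the integer $\ell_*(\zeta)=\deg\zeta/24$ is odd. So $\zeta$ is not divisible by $2$ in $\pi_8^s(CP^4)$; it becomes divisible by $2$ only in $C$. The proof of Proposition 12 is the subject of Section 10.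

**Proposition 13.** For $m\ge5$, $S(m)$ implies $S(m+4)$.

*Proof.* Let $(\varphi,g)$ be as in $S(m)$, $d=2m+1\ge11$. Let $C_d$ be the mapping cone of $i_1\circ2-i_2\circ\Sigma^d\pi:\Sigma^dRP^8\to\Sigma^dRP^8\vee\Sigma^dCP^4$, where here $i_1,i_2$ are the inclusions of the summands. Stably $C_d$ is $\Sigma^dC$.

**Step 1: map $C_d$ to $Q$.** By (8), the map $(D_{RP}(g),\gamma_*D_{CP}(\varphi))$ becomes null-homotopic when composed with the map whose cone is $C_d$. So it extends to $\Gamma:C_d\to Q$.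

**Step 2: realize $\xi$ and $\zeta$ unstably.** $C_d$ and $\Sigma^dCP^4$ are $d$-connected, and $d+8\le2d$. By Freudenthal their groups $\pi_{d+8}$ are stable. So Proposition 12 gives $\xi\in\pi_{d+8}(C_d)$ and $\zeta\in\pi_{d+8}(\Sigma^dCP^4)$ with $2\xi=i_2\zeta$ and $\deg\zeta=24\cdot\text{odd}$. (For $m=1$, $d=3$, the inequality $d+8\le2d$ fails; this is the range announced in Section 6.)

**Step 3: read off $S(m+4)$.** Put $g'=\Gamma_*\xi$ and $\varphi'=D_{CP}(\varphi)\circ\zeta\in\pi_{d+8}(SCP)$; note $d+8=2(m+4)+1$. Then $2g'=\Gamma_*i_2\zeta=\gamma_*\varphi'$, and by (D3)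
$$\deg\varphi'=\pm\deg\zeta\cdot\deg\varphi\cdot\binom{m+4}{4}=\text{odd}\cdot24\cdot m!\cdot\frac{(m+4)!}{m!\,4!}=(m+4)!\cdot\text{odd}.\qquad\square$$

## 10. A class in $\pi_8(C)$ whose double comes from $CP^4$

We prove Proposition 12. Until the last step we work in the $2$-local stable category with $2$-local, reduced K-theory. Put $R=\Sigma^\infty RP^8$, $P=\Sigma^\infty CP^4$, $Y=R\vee P$, and let $R\xrightarrow fY\xrightarrow{i}C\xrightarrow{\partial}\Sigma R$ be the triangle of (9), $i=(i_1,i_2)$. Homotopy groups are stable, and complexes stand for their suspension spectra. For a class $\kappa\in K^0(X)$ and $\xi\in\pi_8(X)$ let $\kappa_*(\xi)\in\mathbb Z_{(2)}$ be the multiple of the Bott class given by $\xi^*\kappa\in K^0(S^8)$. For instance $\ell_*(\zeta)=\deg\zeta/24$, as above. Let $\nu=\pi^*\ell$. By Adams, $K^0(RP^8)=\mathbb Z/16$ and $K^0(RP^6)=\mathbb Z/8$, both generated by $\nu$, and $K^{-1}(RP^8)=K^{-1}(RP^6)=0$.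

The strategy: find $y\in\pi_7(R)$ with $fy=0$, lift it to a class $\xi_0\in\pi_8(C)$, show by K-theory that $\xi_0$ is odd, and then correct $\xi_0$ until its double lies in the image of $\pi_8(P)$.

**Step 1: a class $s$ of order dividing $16$ in $\pi_7(R)$.** This step provides $y=8s$. $RP^7$ is parallelizable (right multiplication by the imaginary octonion units gives vector fields on $S^7$ invariant under $-1$). So for an embedding in a large Euclidean space the normal bundle is trivial, and the Pontryagin–Thom collapse $S^{k+7}\to\Sigma^kRP^7_+\to\Sigma^kRP^7$ has degree $1$ in the top dimension. This is a stable map $s:S^7\to RP^7$ of degree $1$, and $RP^7\simeq RP^6\vee S^7$. The attaching map $a$ of the $8$-cell of $RP^8$ is the double covering $S^7\to RP^7$, of degree $\pm2$. Changing the sign of $s$ if necessary, $a=2s+a_6$ with $a_6\in\pi_7(RP^6)$. In $R$ we have $a=0$, so $2s=-a_6$.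

*Claim: $8a_6=0$ in $\pi_7(RP^6)$.* The class $a_6$ is zero in mod $2$ homology, so it has Adams filtration $\ge1$, and $8a_6$ has filtration $\ge4$. As $\pi_7(RP^6)$ is finite, the Adams spectral sequence converges to it. So it suffices that $\mathrm{Ext}_{\mathcal A}^{s,s+7}(H^*RP^6,\mathbb F_2)=0$ for $s\ge4$ (here $s$ is the filtration). The subquotients $RP^2$, $RP^4/RP^2$, $RP^6/RP^4$ have the cohomology of $\Sigma^kM$, $k=1,3,5$: a two-dimensional module with $Sq^1\neq0$. By long exact sequences it suffices that $\mathrm{Ext}^{s,t}(H^*M,\mathbb F_2)=0$ for $s\ge4$ and $t-s\in\{6,4,2\}$. The exact sequence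
$$\mathrm{Ext}^{s-1,t-1}(\mathbb F_2)\xrightarrow{h_0}\mathrm{Ext}^{s,t}(\mathbb F_2)\to\mathrm{Ext}^{s,t}(H^*M)\to\mathrm{Ext}^{s,t-1}(\mathbb F_2)\xrightarrow{h_0}\mathrm{Ext}^{s+1,t}(\mathbb F_2)$$
reduces this to $\mathrm{Ext}^{s,t}(\mathbb F_2,\mathbb F_2)=0$ for $s\ge4$, $1\le t-s\le6$. This holds: in these stems Ext has the basis $h_1$ (stem $1$); $h_1^2$ (stem $2$); $h_2,\ h_0h_2,\ h_0^2h_2=h_1^3$ (stem $3$); $h_2^2$ (stem $6$); nothing in stems $4,5$; and all of these have $s\le3$. This proves the claim.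

So $16s=-8a_6=0$ in $\pi_7(R)$. (This agrees with Liulevicius' $\pi^s_7(RP^\infty)=\mathbb Z_{16}\oplus\mathbb Z_2$.)

**Step 2: $y=8s$ satisfies $2y=0$, $y\eta=0$ and $\pi y=0$.** We need these to have $fy=0$ and, in Step 5, to correct $\xi_0$. The first holds by Step 1, and $y\eta=s\circ8\eta=0$. For the third, work integrally. From $\pi_5^s=0$, $\pi_3^s=\mathbb Z/24$, $\pi_1^s=\mathbb Z/2$, the order of $\pi_7^s(CP^3)$ divides $48$. Let $b_8\in\pi_7^s(CP^3)$ be the attaching map of the $8$-cell of $CP^4$. If $kb_8=0$, there is a class of degree $k$ in $\pi_8^s(CP^4)$, and $\ell_*$ of it is $k/24\in\mathbb Z$. So the order of $b_8$ is divisible by $24$, and $\pi_7^s(CP^4)=\pi_7^s(CP^3)/\langle b_8\rangle$ has order at most $2$. Hence $\pi y=8\,\pi s=0$.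

**Step 3: K-theory of $C_s=R\cup_se^8$ and $C_y=R\cup_ye^8$.** This step measures $s$, and hence $y$, by K-theory. Let $\beta$ (resp. $\beta_y$) be the pullback of the Bott class under the pinch map to $S^8$. Since $K^{-1}(R)=0$ and $K^1(S^8)=0$, restriction to $R$ is onto, with kernel $\mathbb Z_{(2)}\beta$ (resp. $\mathbb Z_{(2)}\beta_y$), free of rank $1$. Choose $\tilde\nu\in K^0(C_s)$ restricting to $\nu$, and write $16\tilde\nu=e\beta$.

*Claim: $e$ is a unit in $\mathbb Z_{(2)}$.* Otherwise $\theta=8\tilde\nu-\frac e2\beta$ satisfies $2\theta=0$. The inclusion of $RP^6$ in $RP^7\cup_se^8\subset C_s$ is an equivalence onto that subcomplex, since $RP^7\simeq RP^6\vee S^7$ via $s$; the quotient of $C_s$ by it is $RP^8/RP^7=S^8$. So we have a cofibration $RP^6\to C_s\to S^8$, and since $K^{-1}(RP^6)=0$ the kernel of $K^0(C_s)\to K^0(RP^6)=\mathbb Z/8$ is isomorphic to $K^0(S^8)$, hence torsion free. But $\theta$ restricts to $8\nu-0=0$ on $RP^6$. So $\theta=0$, which contradicts $\theta|_R=8\nu\ne0$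 in $\mathbb Z/16$.

As $y=8s$, there is a map $C_y\to C_s$ that is the identity on $R$ and of degree $8$ on the top cell. It pulls $\tilde\nu$ back to a class $\nu_y$ with
$$\nu_y|_R=\nu,\qquad16\nu_y=8e\,\beta_y.\tag{10}$$

**Step 4: an odd class $\xi_0\in\pi_8(C)$.** By Step 2, $fy=(2y,-\pi y)=0$. So $f$ extends to $F=(F_1,F_2):C_y\to Y$. Complete $(1_R,F)$ to a map from the triangle $R\to C_y\xrightarrow{q}S^8\to\Sigma R$ to the triangle $R\xrightarrow fY\xrightarrow iC\xrightarrow\partial\Sigma R$. The third map is a class $\xi_0\in\pi_8(C)$ with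
$$\xi_0q=iF,\qquad\partial\xi_0=\pm\Sigma y.\tag{11}$$
To detect it we need a K-theory class on $C$. Since $f^*(\nu,2\ell)=2\nu-2\pi^*\ell=0$, there is $\kappa\in K^0(C)$ with $i^*\kappa=(\nu,2\ell)$. Now $F_1$ and $F_2$ restrict to $2$ and $-\pi$ on $R$, so
$$F_1^*\nu=2\nu_y+k_1\beta_y,\qquad F_2^*\ell=-\nu_y+k_2\beta_y\qquad(k_1,k_2\in\mathbb Z_{(2)}).$$
From $16\nu=0$ and (10) we get $0=32\nu_y+16k_1\beta_y=16(e+k_1)\beta_y$, so $k_1=-e$. Hence
$$q^*\xi_0^*\kappa=F^*(\nu,2\ell)=F_1^*\nu+2F_2^*\ell=(-e+2k_2)\beta_y.$$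
As $q^*$ is injective on $K^0(S^8)$,
$$\kappa_*(\xi_0)=-e+2k_2\in\mathbb Z_{(2)}^\times.\tag{12}$$

**Step 5: correct $\xi_0$ so that its double comes from $P$.** By (11), $\partial(2\xi_0)=\pm2\Sigma y=0$. So $2\xi_0=i_1r+i_2\zeta$ with $r\in\pi_8(R)$, $\zeta\in\pi_8(P)$. We show that $r$ is divisible by $2$.

The projection $Y\to R$ carries $f$ to $2\cdot1_R$. So it induces a map $\vartheta:C\to R/2=R\wedge M$ to the cofibre in $R\xrightarrow2R\xrightarrow{i'}R/2\xrightarrow{\partial'}\Sigma R$, with $\vartheta i_1=i'$, $\vartheta i_2=0$, $\partial'\vartheta=\partial$. Smashing Lemma 10 with $R$ gives, up to sign, $2\cdot1_{R/2}=\varepsilon\,i'\eta\,\partial'$. Hence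
$$i'r=\vartheta(2\xi_0)=2\,\vartheta\xi_0=\pm\varepsilon\,i'\eta\,\partial\xi_0=\pm\varepsilon\,i'(y\eta)=0.$$
So $r=2r_1$ with $r_1\in\pi_8(R)$. Put $\xi=\xi_0-i_1r_1$. Then
$$2\xi=i_2\zeta .$$

**Step 6: $\ell_*(\zeta)$ is a unit.** The group $\pi_8(R)$ is finite, so $\kappa_*(i_1r_1)=\nu_*(r_1)=0$ and $\kappa_*(\xi)=\kappa_*(\xi_0)$. Moreover $2\kappa_*(\xi)=\kappa_*(i_2\zeta)=2\ell_*(\zeta)$. Thus $\ell_*(\zeta)=\kappa_*(\xi)$ is a unit by (12).

**Step 7: back to integral classes.** Homotopy groups of the integral $C$ and of $CP^4$, tensored with $\mathbb Z_{(2)}$, are the groups used above. Multiplying $\xi$ and $\zeta$ by a suitable odd integer, we may assume that both come from integral classes. The relation $2\xi=i_2\zeta$ then holds up to an element of odd order, which a further odd multiple removes. Now $\ell_*(\zeta)=\deg\zeta/24$ is an odd integer, that is, $\deg\zeta=24\cdot\text{odd}$. This proves Proposition 12. $\square$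

## 11. Proof of Theorem 1

**Part (a).** For even $n\ge2$ see the end of Section 5. By Propositions 11 and 13, $S(m)$ holds for all $m\equiv1\pmod4$, $m\ge5$. So Lemma 7 gives $o(\omega_{n-1})=(2n-1)!=c_n$ for every odd $n\ge3$.

**Part (b).** The order of $E^k\omega_{n-1}$ divides $o(\omega_{n-1})=c_n$. Conversely, if $rE^k\omega_{n-1}=0$, then $r$ times the stable class of $\omega_{n-1}$ vanishes. By the stable form of Lemma 3, $r$ is the degree of a class in $\pi_{4n-1}^s(Q)$, and $c_n\mid r$ by Lemma 6.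

**Part (c).** By (a) and Lemma 3 there is $\alpha\in\pi_{4n-1}(Q_n)$ of degree $c_n$. By Lemma 6, the image of $j_{n*}\alpha$ under the injection $\pi_{4n-1}(Sp(n))=\pi_{4n-1}(Sp)\to\pi_{4n-1}(U)=\mathbb Z$ is $\pm c_n/(2n-1)!$, which is $\pm1$ for $n$ odd and $\pm2$ for $n$ even. (The equality of groups holds because $Sp(k+1)/Sp(k)=S^{4k+3}$.) By the Bott periodicity fact recalled in Section 5, this is the image of a generator. So $j_{n*}\alpha$ generates $\pi_{4n-1}(Sp(n))$. $\blacksquare$
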